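
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{A multiresolution wavelet set for the dilation $\sqrt2\,I_2$}


\begin{abstract}
We prove that the matrix $\sqrt2\,I_2$ admits a frame multiresolution analysis (FMRA) wavelet set in $\mathbb R^2$, and in fact a wavelet set that comes from an orthonormal multiresolution analysis. The problem reduces to finding a set $S\subset\sqrt2S$ that covers the torus $\mathbb R^2/\mathbb Z^2$ exactly once and whose dilate $\sqrt2S$ covers it exactly twice. We build $S$ as a limit of bounded sets. At each stage we add long dilation rays, prescribe the positions modulo $\mathbb Z^2$ of a long initial part of each ray, and repair the few conflicts caused by the rest. We also characterize which $\sqrt2\,I_2$-dilation wavelet sets are FMRA wavelet sets and which are MRA wavelet sets.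
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\mathcal F$ be the unitary Fourier transform on $L^2(\mathbb R^d)$,
\[
\hat f(\xi)=(\mathcal Ff)(\xi)=(2\pi)^{-d/2}\int_{\mathbb R^d}f(x)e^{-ix\cdot\xi}\,dx .
\]
A real $d\times d$ matrix $A$ is \emph{expansive} if all its eigenvalues have modulus $>1$. For such $A$ put
\[
D_Af(x)=|\det A|^{1/2}f(Ax),\qquad T_\ell f(x)=f(x-\ell)\quad(\ell\in\mathbb Z^d).
\]
Both operators are unitary. A function $\psi\in L^2(\mathbb R^d)$ is an \emph{$A$-dilation wavelet} if $\{D_A^nT_\ell\psi:n\in\mathbb Z,\ \ell\in\mathbb Z^d\}$ is an orthonormal basis of $L^2(\mathbb R^d)$.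

A family $\{x_j\}$ in a Hilbert space $\mathcal H$ is a \emph{normalized tight frame} for $\mathcal H$ if $\sum_j|\langle f,x_j\rangle|^2=\|f\|^2$ for all $f\in\mathcal H$. An \emph{$A$-dilation frame multiresolution analysis} (FMRA) is a sequence $\{V_j\}_{j\in\mathbb Z}$ of closed subspaces of $L^2(\mathbb R^d)$ such that
\begin{enumerate}
\item[(1)] $V_j\subset V_{j-1}$ for all $j$;
\item[(2)] $D_AV_j=V_{j-1}$ for all $j$;
\item[(3)] $\bigcap_jV_j=\{0\}$ and $\overline{\bigcup_jV_j}=L^2(\mathbb R^d)$;
\item[(4)] there is $\phi\in V_0$ such that $\{T_\ell\phi:\ell\in\mathbb Z^d\}$ is a normalized tight frame for $V_0$.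
\end{enumerate}
If in (4) ``normalized tight frame'' is replaced by ``orthonormal basis'', we have an (orthonormal) \emph{multiresolution analysis} (MRA). A wavelet $\psi$ is an \emph{FMRA wavelet} (\emph{MRA wavelet}) if $\psi\in V_{-1}\ominus V_0$ for some FMRA (MRA) $\{V_j\}$. A measurable set $F\subset\mathbb R^d$ with $0<|F|<\infty$ is a \emph{wavelet set}, an \emph{FMRA wavelet set} or an \emph{MRA wavelet set} if $\mathcal F^{-1}(|F|^{-1/2}\chi_F)$ is a wavelet, an FMRA wavelet or an MRA wavelet; the dilation matrix $A$ is understood. An MRA wavelet set is an FMRA wavelet set.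

The following is known. (i) Every expansive matrix with integer entries has an FMRA wavelet set. (ii) A diagonal expansive matrix $\operatorname{diag}(a_1,\dots,a_d)$ with $|a_i|\ge2$ for some $i$ has an FMRA wavelet set; in particular, for $d=1$ the dilation $a$ has one if and only if $|a|\ge2$. (iii) If an expansive matrix $A$ has an FMRA wavelet set, then $|\det A|\ge2$.

The matrix
\[
A=\begin{pmatrix}\sqrt2&0\\0&\sqrt2\end{pmatrix}
\]
is not an integer matrix, no diagonal entry has modulus $\ge2$, and its determinant has exactly the smallest value that (iii) allows. Whether it has an FMRA wavelet set is asked in \cite{FW}. The answer is yes.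

\subsection{Results}

From now on $A=\sqrt2\,I_2$. On the Fourier side $T_\ell$ is multiplication by $e^{-i\ell\cdot\xi}$ and $D_A$ dilates supports by $\sqrt2$. A wavelet set is a set whose translates by $2\pi\mathbb Z^2$ and whose dilates by the powers of $\sqrt2$ both fill the plane without overlap, up to null sets (Lemma~\ref{lem:ws} and the proof of Proposition~\ref{prop:reduction}). The FMRA condition asks in addition for a suitable space $V_0$, generated by the integer translates of one function and contained in its dilate $V_{-1}$, such that $\psi$ lies in $V_{-1}$ and is orthogonal to $V_0$.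

For $S\subset\mathbb R^2$ and $t\in\mathbb T=\mathbb R^2/\mathbb Z^2$ let $N_S(t)$ be the number of points of $S$ in the class $t$. We say that $S$ \emph{packs} if $N_S\le1$ a.e.\ and \emph{tiles} if $N_S=1$ a.e.

\begin{theorem}\label{thm:main}
There is a Borel set $S\subset\mathbb R^2$ such that, up to null sets,
\begin{equation}\label{eq:scaling}
S\subset\sqrt2S,\qquad N_S=1,\qquad N_{\sqrt2S}=2,\qquad \bigcup_{k\in\mathbb Z}2^{k/2}S=\mathbb R^2 .
\end{equation}
Consequently $2\pi E$, where $E=\sqrt2S\setminus S$, is a $\sqrt2\,I_2$-dilation FMRA wavelet set, and in fact an MRA wavelet set.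
\end{theorem}

By (iii), an FMRA wavelet set for $aI_2$, $a>1$, can exist only if $a^2\ge2$. So the extreme value $a=\sqrt2$ is attained, even by an orthonormal MRA. The second result is independent of the first; it says what the FMRA and MRA conditions mean for a given wavelet set.

\begin{theorem}\label{thm:char}
Let $2\pi E$ be a $\sqrt2\,I_2$-dilation wavelet set and $S=\bigcup_{k\ge1}2^{-k/2}E$.
\begin{enumerate}
\item[(a)] $2\pi E$ is an FMRA wavelet set if and only if $2^{-1/2}S$ packs and the sets $2^{-1/2}E+\mathbb Z^2$ and $2^{-1/2}S+\mathbb Z^2$ are a.e.\ disjoint.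
\item[(b)] $2\pi E$ is an MRA wavelet set if and only if $S$ tiles.
\end{enumerate}
\end{theorem}

\subsection{The idea}

The work is in constructing $S$. If $B$ is a nonsingular integer matrix, $N_{BS}(t)=\sum_{Bs=t}N_S(s)$, the sum running over the $|\det B|$ points $s\in\mathbb T$ with $Bs=t$; so $N_S=1$ forces $N_{BS}=|\det B|$. Multiplication by $\sqrt2$ does not act on $\mathbb T$, and $N_{\sqrt2S}=2$ is a separate requirement. For instance $[-\frac12,\frac12)^2$ has all the other properties in \eqref{eq:scaling}, but its dilate by $\sqrt2$ covers the class of $0$ once and that of $(\frac12,\frac12)$ four times, and the same holds for all classes near these two. On the other hand the measures are consistent ($|S|=1$ gives $|\sqrt2S|=2$), and the irrationality of $\sqrt2$ makes the classes of $x$ and $x/\sqrt2$ independent of each other. One may hope to correct the multiplicities little by little.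

We start with a small disc and add \emph{rays}: with a far away point $y$ we add all points $2^{-j/2}y$, $j\ge1$, to $S$, so that $y$ and all these points are added to $\sqrt2S$. Their classes modulo $\mathbb Z^2$ must lie where there is room. Now $(\sqrt2)^2=2$ does act on $\mathbb T$: the class of $2x$ is determined by that of $x$. Hence the classes of the first $2D+2$ points $2^{-j/2}y$, $0\le j\le2D+1$, are determined by those of the last two of them, $2^{-D}y$ and $2^{-D}y/\sqrt2$, and these two can be prescribed. The remaining points of the rays form sets of small total measure, and the conflicts that they cause can be repaired.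

Section~\ref{sec:reduction} derives the second sentence of Theorem~\ref{thm:main} from the first. Section~\ref{sec:book} sets up the bookkeeping and carries out one step by hand. Section~\ref{sec:place} contains the lemma that prescribes two classes, Section~\ref{sec:step} the general step and Section~\ref{sec:limit} the limit. Section~\ref{sec:char} proves Theorem~\ref{thm:char}.

\section{From multiplicities to wavelets}\label{sec:reduction}

\textbf{Conventions.} $|\cdot|$ is Lebesgue measure for sets and the Euclidean norm for vectors; $B_r$ is the open disc of radius $r$ about $0$ and $B(x,r)$ the one about $x$. For measurable $F\subset\mathbb R^2$, $L^2(F)$ stands for the functions in $L^2(\mathbb R^2)$ that vanish a.e.\ off $F$. We identify $\mathbb T$ with $[0,1)^2$ when convenient and write $x\equiv x'$ for $x-x'\in\mathbb Z^2$. The class of $x$ in $\mathbb T$ is its \emph{position}; $x$ \emph{lies over} its position. Thus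
\[
N_S(t)=\#\{x\in S:x\text{ lies over }t\},\qquad\int_{\mathbb T}N_S=|S| .
\]
The \emph{orbit} of $x\ne0$ is $\{2^{j/2}x:j\in\mathbb Z\}$. A set $S$ is \emph{nested} if $S\subset\sqrt2S$, that is, if $x\in S$ implies $x/\sqrt2\in S$. With a point $x$, a nested set contains all points $2^{-j/2}x$, $j\ge0$; we say that these lie \emph{below} $x$ on its orbit.

\textbf{Measurability.} On each square $n+[0,1)^2$, $n\in\mathbb Z^2$, the projection to $\mathbb T$ is a bijective translation. So projections of Borel sets are Borel and $N_S$ is a Borel function if $S$ is Borel. A projection that is injective on a Borel set $X$ preserves its measure and has a Borel, piecewise translation inverse. All sets below are Borel (changing a wavelet set by a null set does not affect any of its properties). All selections take the first admissible element of a finite or countable list of affine expressions; hence all maps are Borel and piecewise affine on countable Borel partitions. Subsets of prescribed measure are obtained by intersecting with $\{x_1<c\}$. We shall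 not mention measurability again.

\begin{proposition}\label{prop:reduction}
Let $S$ satisfy \eqref{eq:scaling} up to null sets and $E=\sqrt2S\setminus S$. Then $2\pi E$ is a $\sqrt2\,I_2$-dilation MRA wavelet set.
\end{proposition}

\begin{proof}
We have $N_E=N_{\sqrt2S}-N_S=1$ a.e. So restriction to $2\pi E$ of $2\pi\mathbb Z^2$-periodic functions is a unitary map from $L^2([0,2\pi)^2)$ onto $L^2(2\pi E)$, and $\{(2\pi)^{-1}e^{-i\ell\cdot\xi}\chi_{2\pi E}\}_{\ell\in\mathbb Z^2}$ is an orthonormal basis of $L^2(2\pi E)$.

Almost every orbit meets $S$, because $\bigcup_k2^{k/2}S=\mathbb R^2$ up to a null set, and by nestedness almost every orbit meets $S$ in a set $\{2^{j/2}x:j\le h\}$ with $h\in\mathbb Z\cup\{\infty\}$. Here $h=\infty$ only on a null set: $|S|=1$, so $|\bigcap_{k\ge0}2^{-k/2}S|\le\inf_k2^{-k}=0$. Hence almost every orbit meets $E$ in exactly one point; that is, $\{2^{k/2}E\}_{k\in\mathbb Z}$ partitions $\mathbb R^2$ up to null sets.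

Let $\psi=\mathcal F^{-1}((2\pi)^{-1}\chi_{2\pi E})$. Since $\widehat{D_Af}(\xi)=2^{-1/2}\hat f(\xi/\sqrt2)$, for each $n$ the Fourier transforms of $D_A^nT_\ell\psi$, $\ell\in\mathbb Z^2$, form an orthonormal basis of $L^2(2^{n/2}2\pi E)$. So $\psi$ is a wavelet. Let
\[
V_j=\{f\in L^2(\mathbb R^2):\hat f=0\text{ a.e.\ off }2^{-j/2}2\pi S\}.
\]
These spaces are closed, $V_j\subset V_{j-1}$ by nestedness, and $D_AV_j=V_{j-1}$. Since $|2^{-j/2}S|\to0$ as $j\to\infty$, $\bigcap_jV_j=\{0\}$; since the increasing sets $2^{k/2}S$ exhaust $\mathbb R^2$, $\bigcup_jV_j$ is dense. Put $\hat\phi=(2\pi)^{-1}\chi_{2\pi S}$. As $S$ tiles, $\{T_\ell\phi\}$ is an orthonormal basis of $V_0$, by the argument used for $E$. Finally $E\subset\sqrt2S$ and $E\cap S=\emptyset$ give $\psi\in V_{-1}\ominus V_0$.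
\end{proof}

So it remains to construct $S$, which occupies Sections~\ref{sec:book}--\ref{sec:limit}.

\section{Bookkeeping, and one step by hand}\label{sec:book}

\subsection{States and rays}

\begin{definition}
$\mathcal S$ is the class of bounded Borel sets $S\subset\mathbb R^2$ that contain some $B_r$, $r>0$, are nested, and satisfy $N_S\le1$ and $N_{\sqrt2S}\le2$ everywhere on $\mathbb T$.
\end{definition}

For $S\in\mathcal S$ write $a=N_S$ and $b=N_{\sqrt2S}$. We call $(a(t),b(t))$ the \emph{state} of $t$. Nestedness gives $a\le b$, so the possible states are $(0,0),(0,1),(0,2),(1,1),(1,2)$. The aim is to bring almost all $t$ into the state $(1,2)$. The distance from this aim is measured by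
\[
\varepsilon(S)=1-|S|=|\{a=0\}| .
\]
Indeed $\int b=|\sqrt2S|=2|S|$, so $\int(2-b)=2\varepsilon(S)$, and if $\varepsilon(S)$ is small, then $a=1$ and $b=2$ on most of $\mathbb T$.

Adding to $S$ the points $2^{-j/2}y$, $j\ge1$, keeps $S$ nested. It adds to $\sqrt2S$ the points $2^{-j/2}y$, $j\ge0$. Since $S$ contains a disc about $0$, the points with large $j$ are already in $S$ and change nothing. Suppose that the points $2^{-j/2}y$, $j\ge0$, lie over distinct positions. Those that are \emph{new}, that is, not in $\sqrt2S$, change the states as follows: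
\begin{equation}\label{eq:transition}
\begin{aligned}
\text{at the position of }y:&\quad(a,b)\to(a,b+1);\\
\text{at the position of }2^{-j/2}y,\ j\ge1:&\quad(a,b)\to(a+1,b+1).
\end{aligned}
\end{equation}
(A point $2^{-j/2}y$, $j\ge1$, in $\sqrt2S\setminus S$ raises only $a$; each ray has at most one such point.) The second line of \eqref{eq:transition} requires $a=0$ and $b\le1$. The first requires $b\le1$, but there is a further condition. We call a position in the state $(0,2)$ \emph{dead}: a new point added to $S$ over it would be a third point of $\sqrt2S$ over it, so new points cannot be placed there. Let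
\[
G(S)=\{a=0,\ b=2\}\subset\mathbb T,\qquad\gamma(S)=|G(S)| .
\]
To avoid producing dead positions, $y$ should lie over a position with $a=b\le1$, and the points $2^{-j/2}y$, $j\ge1$, over positions with $a=0$, $b\le1$.

\subsection{The first step by hand}

Let $S_0=B_{1/4}$. Since $\sqrt2/4<\frac12$, the discs $S_0$ and $\sqrt2S_0$ satisfy $N_{S_0}\le N_{\sqrt2S_0}\le1$ everywhere. So $S_0\in\mathcal S$, $G(S_0)=\emptyset$ and $\varepsilon(S_0)=1-\pi/16$. The state is $(1,1)$ over $B_{1/4}$, $(0,1)$ over $B_{\sqrt2/4}\setminus B_{1/4}$, and $(0,0)$ elsewhere.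

\emph{A good choice.} Let $Y=B((1,1),\frac1{20})$ and $S'=B_{1/4}\cup\bigcup_{j\ge1}2^{-j/2}Y$. This set is nested. The points of $2^{-j/2}Y$, $j\ge1$, have coordinates in $(0,0.75)$, because $1.05/\sqrt2<0.75$. So $S'\subset(-\frac14,\frac34)^2$ and $N_{S'}\le1$. Next,
\[
\sqrt2S'=Y\cup X,\qquad X=B_{\sqrt2/4}\cup\bigcup_{j\ge1}2^{-j/2}Y .
\]
We claim that $N_X\le1$. No two different points of the disc are congruent, and the same holds for the union of the other sets. It remains to see that $c\in2^{-j/2}Y$, $j\ge1$, has distance $\ge\sqrt2/4$ from every integer vector $n\ne0$. For $j=1$ the center of $2^{-1/2}Y$ has distance $\sqrt2-1>0.41$ from $(1,1)$ and more than $0.7$ from the other $n\neq 0$, while the radius is $<0.04$; and $0.41-0.04>\sqrt2/4$. For $j=2$ the center $(\frac12,\frac12)$ has distance $>0.7$ from $\mathbb Z^2$ and the radius is $\frac1{40}$. For $j\ge3$ the coordinates of $c$ lie in $(0,0.38)$, so the distance is at least $0.62$. This proves the claim. As $Y$ lies over $B_{1/20}$, injectively, $N_{\sqrt2S'}\le2$, and the value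 $2$ occurs only over $B_{1/20}$, where $N_{S'}=1$. Hence $S'\in\mathcal S$ and $G(S')=\emptyset$. Over $B_{1/20}$ the state has changed from $(1,1)$ to $(1,2)$; over $2^{-j/2}Y$, $j=1,2,3$, from $(0,0)$ to $(1,1)$.

\emph{A bad choice.} Let $Y=B((\frac23,0),\frac1{100})$. Then $Y-(1,0)$ lies in $B_{\sqrt2/4}\setminus B_{1/4}$, so $Y$ lies over positions in the state $(0,1)$. In $B_{1/4}\cup\bigcup_{j\ge1}2^{-j/2}Y$ no point lies over these positions, because the points of the disc have first coordinates in $(-\frac14,\frac14)$ and the added points in $(0,\frac12)$. So all of them have become dead.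

\medskip
The first step was easy because the disc leaves much room. Once $S$ fills most of the torus in an irregular way, the points of a long ray are likely to lie over positions of points of $S$. Two tools are needed: a way to control the positions of a ray (Section~\ref{sec:place}), and a way to make room at small cost (Section~\ref{sec:step}). First we show that dead positions can be removed cheaply.

\subsection{Clearing dead positions}

\begin{lemma}\label{lem:clear}
Let $S\in\mathcal S$ and $\eta>0$. There is $S_1\in\mathcal S$ with $S_1\subset S$, $|S\setminus S_1|\le\gamma(S)$ and $\gamma(S_1)\le\eta$, such that every point of $S\setminus S_1$ has norm $\ge1/(2\sqrt2)$.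
\end{lemma}

\begin{proof}
Over $t\in G(S)$ there are exactly two points of $\sqrt2S$, and neither is in $S$. They differ by a nonzero integer vector. Let $z(t)$ be the one of larger norm (ties are broken lexicographically); then $|z(t)|\ge\frac12$. Remove from $S$ all points $z(t)/\sqrt2$, $t\in G(S)$, and let $\tilde S$ be the result.

$\tilde S$ is nested: if $x\in\tilde S$ and $x/\sqrt2$ has been removed, say $x/\sqrt2=z(t)/\sqrt2$, then $x=z(t)\notin S$, a contradiction. The removed points have norm $\ge1/(2\sqrt2)$, so $\tilde S$ contains a disc and $\tilde S\in\mathcal S$. The set of all $z(t)$ projects injectively onto $G(S)$, so the removed measure is $\gamma(S)/2$.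

Let $s\in G(\tilde S)$. Since $N_{\sqrt2\tilde S}(s)=2$, also $b(s)=2$. If $a(s)=0$, then $s\in G(S)$, and over $s$ the point $z(s)$ has disappeared from $\sqrt2S$, so $N_{\sqrt2\tilde S}(s)=1$, a contradiction. So $a(s)=1$, and $s$ has lost its point of $S$: it is the position of a removed point. Hence $\gamma(\tilde S)\le\gamma(S)/2$.

Iterating finitely often brings $\gamma$ below $\eta$. The total removed measure is at most $\gamma(S)(\frac12+\frac14+\cdots)=\gamma(S)$.
\end{proof}

\section{Prescribing two positions}\label{sec:place}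

We want points $w$ such that $w$ and $w/\sqrt2$ lie over prescribed sets $\Sigma$ and $\Theta$. As $w\mapsto w/\sqrt2$ halves areas, the natural relation is $|\Sigma|=2|\Theta|$. We also want $w$ to be far away, and we need one property of the rest of the ray, (e) below: a tail point $2^{-j/2}w$, $j\ge2$, never comes close to a \emph{nonzero} integer vector. In Section~\ref{sec:step} a point $z$ congruent to but different from such a tail point may have to be removed, and (e) guarantees that $z$ is not close to $0$.

\begin{lemma}\label{lem:place}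
Let $\Sigma,\Theta\subset[0,1)^2$ with $|\Sigma|=2|\Theta|>0$, and let $\theta\in(0,1)$, $M>0$. There is a bounded set $W\subset\mathbb R^2$ such that
\begin{enumerate}
\item[(a)] $w\mapsto w\bmod\mathbb Z^2$ is injective on $W$ with values in $\Sigma$;
\item[(b)] $w\mapsto w/\sqrt2\bmod\mathbb Z^2$ is injective on $W$ with values in $\Theta$;
\item[(c)] $|W|\ge(1-\theta)|\Sigma|$;
\item[(d)] $|w|\ge M$ for $w\in W$;
\item[(e)] $\operatorname{dist}(2^{-j/2}w,\mathbb Z^2\setminus\{0\})\ge\frac18$ for all $w\in W$ and $j\ge2$.
\end{enumerate}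
\end{lemma}

For (e) we let the first coordinate guard the points $2^{-j/2}w$ with $j$ even and the second coordinate those with $j$ odd. Under repeated halving, a large number stays away from $\mathbb Z$ (until it has become small) if its binary expansion contains no long runs of equal digits; so we use integers whose digits come in blocks $01$ and $10$. There are enough such integers to approximate any prescribed residues, because $\sqrt2$ is irrational.

\begin{proof}
\textbf{Step 1: digits.} For $d\in\{0,1\}$ and $N\ge1$ let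
\[
\mathcal P_N^d=\Big\{d+2\sum_{l=0}^{N-1}(1+c_l)4^l:\ c_l\in\{0,1\},\ c_{N-1}=1\Big\}.
\]
Since $2(1+c_l)4^l$ is $2^{2l+1}$ or $2^{2l+2}$, the binary digits $d_0,\dots,d_{2N}$ of $p\in\mathcal P_N^d$ satisfy $d_0=d$ and $(d_{2l+1},d_{2l+2})\in\{(1,0),(0,1)\}$ for $0\le l\le N-1$, and $d_{2N-1}=0$, $d_{2N}=1$.

Let $\varsigma\in[0,1)$, put $d=1$ if $\varsigma<\frac12$ and $d=0$ if $\varsigma\ge\frac12$, and let $p\in\mathcal P^d_N$. Then $2^{2N}\le\varsigma+p<2^{2N}+2^{2N-1}=\frac32\,2^{2N}$. We claim that
\begin{equation}\label{eq:digits}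
\begin{aligned}
\operatorname{dist}\big((\varsigma+p)/2^i,\mathbb Z\big)&\ge\tfrac18 &&(1\le i\le2N+1),\\
0<(\varsigma+p)/2^i&<\tfrac38 &&(i\ge2N+2).
\end{aligned}
\end{equation}
The second line is clear from the upper bound. For the first let $f_i$ be the fractional part of $(\varsigma+p)/2^i$. The integer part of this number has last binary digit $d_i$, so $f_0=\varsigma$ and $f_{i+1}=(f_i+d_i)/2$. By the choice of $d$, $f_1\in[\frac14,\frac34)$. Suppose that $f_{2l+1}\in[\frac14,\frac34)$ for some $0\le l\le N-1$. If $(d_{2l+1},d_{2l+2})=(0,1)$, then $f_{2l+2}\in[\frac18,\frac38)$ and $f_{2l+3}\in[\frac9{16},\frac{11}{16})$. If $(d_{2l+1},d_{2l+2})=(1,0)$, then $f_{2l+2}\in[\frac58,\frac78)$ and $f_{2l+3}\in[\frac5{16},\frac7{16})$. In both cases $f_{2l+3}\in[\frac14,\frac34)$, and induction gives the first line of \eqref{eq:digits}.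

\textbf{Step 2: density.} Let $\alpha\in\{\sqrt2,1/\sqrt2\}$ and $0<\delta<\frac18$. We claim that for all large $N$ and both $d$ the set $\{\alpha p\bmod1:p\in\mathcal P_N^d\}$ is $\delta$-dense in $\mathbb R/\mathbb Z$, that is, every point of $\mathbb R/\mathbb Z$ has distance at most $\delta$ from it.

Put $\omega=2\alpha$ and $\omega_l=4^l\omega\bmod1$, and let $\|\cdot\|$ be the distance to $\mathbb Z$. Modulo $1$, $\alpha p$ is a constant depending on $\alpha,N,d$ plus $\sum_lc_l\omega_l$. As $\omega$ is irrational, the $\omega_l$ are distinct. By the pigeonhole principle, for each $L$ there are distinct $l,l'\ge L$ with $0<\|\omega_{l'}-\omega_l\|<\delta/4$. Replacing $(l,l')$ by $(l+1,l'+1)$ multiplies this number by $4$ as long as it is $\le\frac18$. Do this until the value first reaches $\delta/4$; then it lies in $[\delta/4,\delta)$. As $L$ is arbitrary, we find infinitely many pairwise disjoint pairs $(m_i,n_i)$ with $\omega_{n_i}-\omega_{m_i}\equiv z_i$ modulo $1$ and $|z_i|\in[\delta/4,\delta)$. Interchanging $m_i$ and $n_i$ if necessary,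 we may assume $z_i>0$.

Fix $Q\ge4/\delta$ of these pairs and let $N-1$ exceed all indices in them. Put $c_{N-1}=1$ and $c_l=0$ at the other indices outside the pairs. For $q=0,\dots,Q$ set $(c_{m_i},c_{n_i})=(0,1)$ for $i\le q$ and $(1,0)$ for $i>q$. The resulting values of $\alpha p$ modulo $1$ are $\beta+z_1+\dots+z_q$ with $\beta$ independent of $q$. The steps are $<\delta$ and the total advance is at least $Q\delta/4\ge1$. So these values are $\delta$-dense.

\textbf{Step 3: one piece.} Let $\Sigma'\subset\Sigma$ and $\Theta'\subset\Theta$ have positive measure. We produce a bounded set $W_1$ of positive measure that satisfies (a), (b) for $\Sigma',\Theta'$, and (d), (e).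

Choose density points $\varsigma^*$ of $\Sigma'$ and $\theta^*$ of $\Theta'$ in $(0,1)^2$ with $\varsigma_1^*\ne\frac12\ne\theta_2^*$. Take $\rho\in(0,\frac1{10})$ so small that $B(\varsigma^*,\rho),B(\theta^*,\rho)\subset(0,1)^2$, that the first coordinate avoids $\frac12$ on the first disc and the second coordinate on the second, and that $\Sigma'$ and $\Theta'$ fill at least the proportion $0.9$ of $B(\varsigma^*,\rho)$ and $B(\theta^*,0.72\rho)$, respectively. Let $d$ and $d'$ be determined by $\varsigma_1^*$ and $\theta_2^*$ as in Step~1.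

By Step 2 with $\delta=\rho/200$ and both values of $\alpha$, for every large $N$ there are
\[
\begin{aligned}
p_1\in\mathcal P_N^d,\ q_1\in\mathbb Z&\quad\text{with}\quad\big|(\varsigma_1^*+p_1)/\sqrt2-\theta_1^*-q_1\big|\le\rho/200,\\
q_2\in\mathcal P_N^{d'},\ p_2\in\mathbb Z&\quad\text{with}\quad\big|\varsigma_2^*+p_2-\sqrt2(\theta_2^*+q_2)\big|\le\rho/200 .
\end{aligned}
\]
With $p=(p_1,p_2)$ and $q=(q_1,q_2)$ we get $|(\varsigma^*+p)/\sqrt2-(\theta^*+q)|<\rho/100$. Let
\[
W_1=\{w\in B(\varsigma^*+p,\rho):\ w-p\in\Sigma',\ w/\sqrt2-q\in\Theta'\}.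
\]
For $w$ in this disc, $w/\sqrt2-q\in B(\theta^*,0.72\rho)$, because $\frac1{\sqrt2}+\frac1{100}<0.72$. The map $w\mapsto w/\sqrt2-q$ halves areas. So the proportion of the disc outside $W_1$ is at most $0.1+0.1\cdot2\cdot0.72^2<1$, and $|W_1|>0$. On $W_1$ the positions of $w$ and $w/\sqrt2$ are $w-p$ and $w/\sqrt2-q$, so (a) and (b) hold. Since $|w|\ge w_1\ge2^{2N}$, (d) holds if $N$ is large.

To verify (e), let $w\in W_1$ and write $w_1=\varsigma_1+p_1$ and $w_2/\sqrt2=\theta_2+q_2$. Here $\varsigma_1,\theta_2\in(0,1)$ are on the same side of $\frac12$ as $\varsigma_1^*,\theta_2^*$, so \eqref{eq:digits} applies to both numbers. Let first $j=2i\ge2$. If $i\le2N+1$, the first coordinate of $2^{-i}w$ has distance $\ge\frac18$ from $\mathbb Z$. If $i\ge2N+2$, then $2^{-i}w\in(0,\frac38)\times(0,\frac{3\sqrt2}8)$; a nonzero integer vector differs from it by at least $1-\frac{3\sqrt2}8>\frac18$ in some coordinate. Now let $j=2i+1\ge3$. If $i\le2N+1$, the second coordinate of $2^{-i}w/\sqrt2$ has distance $\ge\frac18$ from $\mathbb Z$. If $i\ge2N+2$,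 then $2^{-i}w/\sqrt2\in(0,\frac38)^2$, and again the distance to $\mathbb Z^2\setminus\{0\}$ exceeds $\frac18$.

\textbf{Step 4: exhaustion.} Choose $W_1,W_2,\dots$ recursively as follows. Let $\Sigma^{(n)}$ be the part of $\Sigma$ not covered by the positions of $W_1,\dots,W_{n-1}$, and $\Theta^{(n)}$ the part of $\Theta$ not covered by those of $W_1/\sqrt2,\dots,W_{n-1}/\sqrt2$. A piece of measure $\mu$ covers measure $\mu$ of $\Sigma$ and $\mu/2$ of $\Theta$, so always $|\Sigma^{(n)}|=2|\Theta^{(n)}|$. If $|\Sigma^{(n)}|=0$, stop. Otherwise consider all bounded sets that satisfy (a), (b) for $\Sigma^{(n)},\Theta^{(n)}$, and (d), (e). By Step~3 the supremum of their measures is positive; let $W_n$ be one whose measure is at least half of it.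

Suppose that the process does not stop and that the parts of $\Sigma,\Theta$ never covered have positive measure. Step~3 gives a set $W'$ of positive measure for these parts. It was admissible at every stage, so $|W_n|\ge|W'|/2$ for all $n$, contradicting $\sum_n|W_n|\le|\Sigma|$. Hence $\sum_n|W_n|=|\Sigma|$ in all cases, and the union of sufficiently many, but finitely many, of the $W_n$ is the required $W$.
\end{proof}

\section{The general step}\label{sec:step}

\begin{proposition}\label{prop:step}
Let $S_*\in\mathcal S$ with $\varepsilon(S_*)>0$ and $\gamma(S_*)\le\varepsilon(S_*)/100$. There are $S'\in\mathcal S$ and a Borel set $\mathcal B\subset\mathbb R^2$ such that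
\begin{enumerate}
\item[(i)] $0<\varepsilon(S')\le0.97\,\varepsilon(S_*)$ and $\gamma(S')\le\varepsilon(S')/100$;
\item[(ii)] $|S_*\,\triangle\,S'|\le\varepsilon(S_*)$;
\item[(iii)] $|\mathcal B|\le\varepsilon(S_*)$, $|x|\ge\frac18$ on $\mathcal B$, and $S_*$ and $S'$ coincide on every orbit that does not meet $\mathcal B$.
\end{enumerate}
\end{proposition}

We want to add rays starting at the points $y$ of a set whose measure is a fixed proportion of $\varepsilon$. There are three difficulties.

\emph{Many positions to control.} We fix a depth $D$ and control the points $2^{-j/2}y$ with $j\le2D+1$. Since $2$ acts on $\mathbb T$, it suffices to prescribe the positions of $w=2^{-D}y$ and $w/\sqrt2$; the others follow by doubling (Figure~\ref{fig:ray}). So we need sequences $\sigma_0,\dots,\sigma_D$ in $\mathbb T$ with $2\sigma_i=\sigma_{i-1}$ that run through positions which have room or can be given room. We call them threads.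

\emph{Threads run into $S$.} The room has measure about $\varepsilon$, and a thread will usually hit a position with $a=1$, over which lies a point $P\in S$. Then we remove $P$. By nestedness everything above $P$ on its orbit would have to go as well, so we choose the thread such that nothing of $S$ is above $P$. We also remove $2^{-l/2}P$ for $l\le2D$ and let the thread follow $P$ downwards, over the positions of $P/2,P/4,\dots$, which have just been vacated. This is affordable: a hit occurs at an index $i\ge1$, and $\sigma_i$ is obtained from the start of the thread by halving $i$ times on $\mathbb T$, so the hit points have at most one quarter of the measure of the starts. In numbers, we shall add measure about $2\kappa$, use starts of measure about $3\kappa$ ($2\kappa$ for $j$ even and $\kappa$ for $j$ odd), and remove at most $2\cdot\frac14\cdot3\kappa=1.5\,\kappa$ because of hits.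

\emph{The tail.} The positions with $j\ge2D+2$ are not controlled. If a tail point lies over the position of another point of $\sqrt2S$, we keep the tail point and remove what causes the conflict, together with everything above it on its orbit. The removed points have norm $\ge\frac1{8\sqrt2}$ and $S\subset B_R$, so this multiplies measures by at most a constant times $R^2$. Taking $4^{-D}$ small compared with $R^{-2}$ makes the damage negligible.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.5cm,y=1cm,>=stealth]
\fill (0,0) circle (2pt); \fill (1,0) circle (2pt); \fill (2,0) circle (2pt); \fill (3,0) circle (2pt);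
\fill (5,0) circle (2pt); \fill (6,0) circle (2pt);
\draw (7.1,0) circle (2pt); \draw (7.6,0) circle (2pt); \draw (8.1,0) circle (2pt);
\node at (4,0) {$\cdots$}; \node at (8.6,0) {$\cdots$};
\node[above] at (0,0.1) {$y$};
\node[above] at (1,0.1) {$2^{-1/2}y$};
\node[above] at (2,0.1) {$2^{-1}y$};
\node[above] at (3,0.1) {$2^{-3/2}y$};
\node[above] at (5,0.1) {$w=2^{-D}y$};
\node[above] at (6.2,0.1) {$2^{-1/2}w$};
\node[below] at (0,-0.1) {$\sigma_0(u)$};
\node[below] at (1,-0.1) {$\sigma_0(v)$};
\node[below] at (2,-0.1) {$\sigma_1(u)$};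
\node[below] at (3,-0.1) {$\sigma_1(v)$};
\node[below] at (5,-0.1) {$\sigma_D(u)$};
\node[below] at (6,-0.1) {$\sigma_D(v)$};
\draw[->] (2,-0.7) to[bend left=25] node[below] {$\times2$} (0,-0.7);
\draw[->] (3,-0.7) to[bend left=25] node[below] {$\times2$} (1,-0.7);
\node at (7.8,-0.4) {tail};
\draw (4.45,-0.75) rectangle (6.75,0.75);
\end{tikzpicture}
\caption{The points $2^{-j/2}y$, $j\ge0$ (upper row), and their positions modulo $\mathbb Z^2$ (lower row). The points with even $j$ follow a thread starting at $u\in\mathbb T$, those with odd $j$ a thread starting at $v\in\mathbb T$. Only the two boxed positions are prescribed; doubling on the torus determines those to the left. The tail on the right is not controlled.}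
\label{fig:ray}
\end{figure}

The rest of this section proves Proposition~\ref{prop:step}.

\subsection{Set-up and supply of room}

Let $S_*\subset B_R$ with $R\ge1$, and choose $D\ge1$ with
\begin{equation}\label{eq:D}
256R^2\,4^{-D}\le\tfrac1{1000}.
\end{equation}
By Lemma~\ref{lem:clear} there is $S\in\mathcal S$, $S\subset S_*$, with $|S_*\setminus S|\le\varepsilon(S_*)/100$ and $\gamma:=\gamma(S)\le4^{-D}\varepsilon(S_*)/1000$. Put
\[
\varepsilon=\varepsilon(S)\in[\varepsilon(S_*),1.01\,\varepsilon(S_*)],\qquad G=G(S),\qquad\kappa=\varepsilon/10,\qquad H=\{b\le1\}.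
\]
From now on $a,b$ refer to $S$. In particular $\gamma\le4^{-D}\varepsilon/1000$. Let $\alpha_{ij}=|\{a=i,\,b=j\}|$. Then
\[
\varepsilon=|\{a=0\}|=\alpha_{00}+\alpha_{01}+\gamma,\qquad2\varepsilon=\int(2-b)=2\alpha_{00}+\alpha_{01}+\alpha_{11}.
\]
Consequently
\begin{equation}\label{eq:supply}
\begin{gathered}
|H|=\alpha_{00}+\alpha_{01}+\alpha_{11}\le2\varepsilon,\qquad|\{a=0,\ b\le1\}|=\alpha_{00}+\alpha_{01}=\varepsilon-\gamma,\\
|\{a=b\le1\}|=\alpha_{00}+\alpha_{11}=2\varepsilon-(\alpha_{00}+\alpha_{01})=\varepsilon+\gamma .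
\end{gathered}
\end{equation}
By \eqref{eq:transition}, the set $\{a=b\le1\}$ is where the points $y$ should lie and $\{a=0,\,b\le1\}$ is where the points $y/\sqrt2$ should lie. Both sets are contained in $H$.

\subsection{Halving}

Each $t\in\mathbb T$ has four halves $s\in\mathbb T$, $2s=t$. Call $s$ \emph{blocked} if some $x\in S$ over $s$ has $\sqrt2x\in S$. Then $2x\in\sqrt2S$ lies over $t$, and different blocked $s$ give different points $2x$. So at most $b(t)$ of the four halves are blocked. Moreover at most one of them satisfies $\operatorname{dist}(s,\mathbb Z^2)<\frac14$, because their mutual distances in $\mathbb T$ are at least $\frac12$.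

Hence for $t\in H$ at least two of the four halves are unblocked with $\operatorname{dist}(s,\mathbb Z^2)\ge\frac14$. Let $s(t)$ be the first such half among $(t+e)/2$, $e\in\{0,1\}^2$. Since $2s(t)=t$, the map $s:H\to\mathbb T$ is injective and $|s(B)|=|B|/4$ for $B\subset H$. If $a(s(t))=1$, the point $P\in S$ over $s(t)$ satisfies
\begin{equation}\label{eq:top}
\sqrt2P\notin S,\qquad|P|\ge\tfrac14 .
\end{equation}

\subsection{Threads}

For $t\in H\setminus s(H)$ we define the \emph{thread} $\sigma_0(t)=t,\sigma_1(t),\dots,\sigma_D(t)$ as follows.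

\emph{Before a hit.} Put $\sigma_1=s(t)$, whatever $a(t)$ is. As long as $1\le i<D$, $a(\sigma_i)=0$ and $\sigma_i\in H$, put $\sigma_{i+1}=s(\sigma_i)$. If $a(\sigma_i)=0$ and $\sigma_i\notin H$ for some $i\ge1$, the thread breaks off; then $\sigma_i\in G$.

\emph{After a hit.} Let $h\ge1$ be the first index with $a(\sigma_h)=1$, if there is one with $h\le D$. Let $P(t)\in S$ be the point over $\sigma_h$; as $\sigma_h$ was produced by $s$, \eqref{eq:top} holds for $P(t)$. For $1\le m\le D-h$ let $\sigma_{h+m}$ be the position of $2^{-m}P(t)$. These are called \emph{follower positions}; there $a=1$ by nestedness. Their indices are at least $2$.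

A start $t$ is \emph{bad} if some $\sigma_i$, $1\le i\le D$, reached before a hit lies in $G$. If $t$ is not bad, a position $\sigma_i$, $i\ge1$, with $a(\sigma_i)=0$ is reached before a hit and is not in $G$, so it has $b\le1$ and lies in $H$. Therefore $\sigma_0,\dots,\sigma_D$ are all defined, and
\begin{equation}\label{eq:inH}
1\le i\le D,\ a(\sigma_i(t))=0\ \Longrightarrow\ b(\sigma_i(t))\le1 .
\end{equation}
Before a hit $\sigma_i=s^i(t)$, so the set of bad $t$ has measure at most
\[
\sum_{i=1}^D4^i\gamma\le\tfrac43\,4^D\gamma\le0.002\,\varepsilon .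
\]
This is why $\gamma$ was first made small compared with $4^{-D}\varepsilon$. For starts that are not bad, $2\sigma_i=\sigma_{i-1}$ in all cases, hence $2^i\sigma_i(t)=t$. So $\sigma_i$ is injective and $|\sigma_i(B)|=4^{-i}|B|$.

\subsection{Choice of starts, and placement}

We have $|s(H)|=|H|/4\le\varepsilon/2$. By \eqref{eq:supply}, after deleting $s(H)$ and the bad starts, each of the sets $\{a=0,\,b\le1\}$ and $\{a=b\le1\}$ still has measure at least $0.49\,\varepsilon=4.9\,\kappa$. Choose $V$ in the first of these remaining sets with $|V|=\kappa$, and then $U_0$ in the second, disjoint from $V$, with $|U_0|=3\kappa$. Let $\Phi$ be the set of all follower positions of threads starting in $U_0\cup V$. Since their indices are at least $2$,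
\[
|\Phi|\le\sum_{i\ge2}4^{-i}\,|U_0\cup V|=\tfrac1{12}\cdot4\kappa=\tfrac\kappa3 .
\]
So we can choose $U\subset U_0\setminus\Phi$ with $|U|=2\kappa$. To summarize: no start in $U\cup V$ is bad, and
\begin{equation}\label{eq:UV}
\begin{gathered}
U\subset\{a=b\le1\},\quad V\subset\{a=0,\ b\le1\},\quad U\cap V=\emptyset,\\
(U\cup V)\cap s(H)=\emptyset,\quad U\cap\Phi=\emptyset .
\end{gathered}
\end{equation}

Let $M=100R$. Apply Lemma~\ref{lem:place} with $\Sigma=\sigma_D(U)$, $\Theta=\sigma_D(V)$ (of measures $4^{-D}2\kappa$ and $4^{-D}\kappa$), $\theta=\frac1{1000}$ and this $M$, and put $\mathcal Y=2^DW$. Then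
\[
(1-\theta)2\kappa\le|\mathcal Y|\le2\kappa,\qquad|y|\ge M\text{ on }\mathcal Y .
\]
For $y\in\mathcal Y$ and $j\ge0$ let $\mathrm{pos}(y,j)\in\mathbb T$ be the position of $2^{-j/2}y$, and let $u(y)=\mathrm{pos}(y,0)$, $v(y)=\mathrm{pos}(y,1)$. We claim that $u$ and $v$ are injective with values in $U$ and $V$, and that
\begin{align}
\mathrm{pos}(y,2i)=\sigma_i(u(y)),\quad\mathrm{pos}(y,2i+1)&=\sigma_i(v(y))\qquad(0\le i\le D),\label{eq:pos}\\
\operatorname{dist}(2^{-j/2}y,\mathbb Z^2\setminus\{0\})&\ge\tfrac18\qquad(j\ge2D+2).\label{eq:far}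
\end{align}
Indeed, let $y=2^Dw$ and let $w$ lie over $\sigma_D(t)$, $t\in U$. Then $2^{-i}y=2^{D-i}w$ lies over $2^{D-i}\sigma_D(t)=\sigma_i(t)$ for $0\le i\le D$. For $i=0$ this says $u(y)=t$. As $t$ determines $\sigma_D(t)$ and hence $w$, $u$ is injective. The same argument with $w/\sqrt2$ and $V$ gives the statements about $v$. Finally $2^{-j/2}y=2^{-(j-2D)/2}w$, so \eqref{eq:far} is (e) of Lemma~\ref{lem:place}.

Call a pair $(y,j)$ \emph{controlled} if $j\le2D+1$ and a \emph{tail pair} if $j\ge2D+2$. We discard those $y$ for which $y$ or $y/\sqrt2$ lies over the position of a tail point. Let $\mathcal T=\{\mathrm{pos}(y,j):y\in\mathcal Y,\ j\ge2D+2\}$. Then $|\mathcal T|\le\sum_{j\ge2D+2}2^{-j}|\mathcal Y|=2^{-2D-1}|\mathcal Y|\le4^{-D}\kappa$. Let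
\[
\mathcal Y'=\{y\in\mathcal Y:\ u(y)\notin\mathcal T,\ v(y)\notin\mathcal T\}.
\]
The map $u$ preserves measures and $v$ halves them. So at most the measure $|\mathcal T|+2|\mathcal T|$ is discarded, and by \eqref{eq:D}
\begin{equation}\label{eq:Yprime}
2\kappa\ge|\mathcal Y'|\ge2\kappa-0.002\,\kappa-3\cdot4^{-D}\kappa\ge1.99\,\kappa .
\end{equation}

\begin{lemma}\label{lem:distinct}
The positions $\mathrm{pos}(y,j)$ of all controlled pairs with $y\in\mathcal Y$ are distinct. The positions $\mathrm{pos}(y,j)$ of all pairs with $y\in\mathcal Y'$, $j\ge0$, are distinct.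
\end{lemma}

\begin{proof}
Suppose that two controlled pairs have the same position. By \eqref{eq:pos} it is $\sigma_i(t)=\sigma_{i'}(t')$, where $t,t'\in U\cup V$ and, say, $i\le i'$. Doubling $i$ times gives $t=\sigma_l(t')$ with $l=i'-i$. If $l\ge1$, then $\sigma_l(t')$ is in $s(H)$ (up to and including a hit) or is a follower position. The first is impossible by \eqref{eq:UV}. In the second case $t\in\Phi$ and $a(t)=1$; then $t\notin U$ because $U\cap\Phi=\emptyset$, and $t\notin V$ because $a=0$ on $V$, a contradiction. So $l=0$ and $t=t'$. As $U\cap V=\emptyset$ and $u,v$ are injective, the two pairs are the same.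

Now let $(y,j)\ne(y',j')$ have the same position, with $y,y'\in\mathcal Y'$ and $j\le j'$. Put $n=\lfloor j/2\rfloor$ and multiply by $2^n$: then $\mathrm{pos}(y,j-2n)=\mathrm{pos}(y',j'-2n)$ with $j-2n\in\{0,1\}$. If $j'-2n\le2D+1$, the first part gives $y=y'$ and $j=j'$, a contradiction. Otherwise $u(y)$ or $v(y)$ lies in $\mathcal T$, contradicting $y\in\mathcal Y'$.
\end{proof}

\subsection{The new set}

Let $\mathcal K$ be the set of all hit points $P(t)$, $t\in u(\mathcal Y')\cup v(\mathcal Y')$ (for those threads that have a hit at an index $\le D$). By Lemma~\ref{lem:distinct} distinct $t$ give distinct positions of $P(t)$. These positions have index at least $1$ on their threads, and $|u(\mathcal Y')|+|v(\mathcal Y')|=\frac32|\mathcal Y'|\le3\kappa$. Since $\mathcal K\subset S$ projects injectively,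
\begin{equation}\label{eq:K}
|\mathcal K|\le\tfrac14\cdot3\kappa=0.75\,\kappa .
\end{equation}
Define
\[
S^-=S\setminus\bigcup_{l=0}^{2D}2^{-l/2}\mathcal K,\qquad C'=\bigcup_{j\ge1}2^{-j/2}\mathcal Y',
\]
\[
\mathcal Z=\sqrt2S^-\cap\bigcup_{j\ge2D+2}\ \bigcup_{0\ne n\in\mathbb Z^2}\big(2^{-j/2}\mathcal Y'+n\big),\qquad\mathcal R=S^-\cap\bigcup_{l\ge0}2^{(l-1)/2}\mathcal Z,
\]
\[
S'=(S^-\setminus\mathcal R)\cup C' .
\]
Thus $\mathcal Z$ consists of the points of $\sqrt2S^-$ that are congruent to, but different from, a tail point, and $\mathcal R$ consists of the corresponding points $z/\sqrt2$ of $S^-$ together with everything of $S^-$ above them. Note that $\sqrt2C'=\{2^{-j/2}y:y\in\mathcal Y',\ j\ge0\}$.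

\emph{$S'$ is nested.} Let $x\in S^-$; then $x/\sqrt2\in S$. Suppose $x/\sqrt2=2^{-l/2}P$ with $P\in\mathcal K$, $0\le l\le2D$. If $l\ge1$, then $x=2^{-(l-1)/2}P$ was removed; if $l=0$, then $x=\sqrt2P\notin S$ by \eqref{eq:top}. Both are contradictions, so $S^-$ is nested. If $x\in\mathcal R$ and $\sqrt2x\in S^-$, then $\sqrt2x\in\mathcal R$; hence $S^-\setminus\mathcal R$ is nested. So is $C'$.

\emph{$S'$ is bounded and contains a disc.} $S$ and $\mathcal Y'$ are bounded. The removed points $2^{-l/2}P$ have norm $\ge\frac14\,2^{-D}$ by \eqref{eq:top}. If $z\in\mathcal Z$, then $z=c+n$ with a tail point $c$ and $n\ne0$, so by \eqref{eq:far}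
\begin{equation}\label{eq:Z}
|z|\ge\tfrac18\qquad(z\in\mathcal Z),
\end{equation}
and the points of $\mathcal R$ have norm $\ge1/(8\sqrt2)$.

\begin{lemma}\label{lem:room}
Let $(y,j)$, $y\in\mathcal Y'$, be a controlled pair with position $s$. At most one point of $\sqrt2S^-$ lies over $s$. If $j\ge1$, no point of $S^-$ lies over $s$.
\end{lemma}

\begin{proof}
If $j=0$, then $s=u(y)\in U$ and $b(s)\le1$. Let $j\ge1$. By \eqref{eq:pos}, $s=\sigma_i(t)$ where $t\in u(\mathcal Y')\cup v(\mathcal Y')$, and $t\in V$ if $i=0$.

If $a(s)=0$, there is no point of $S$ over $s$; and $b(s)\le1$, by \eqref{eq:UV} if $i=0$ and by \eqref{eq:inH} if $i\ge1$.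

If $a(s)=1$, then $i\ge1$, because $a=0$ on $V$. So $s$ is the position of a hit or a follower position, and the unique point of $S$ over $s$ is $x=2^{-m}P(t)$ with $P(t)\in\mathcal K$ and $0\le m\le D-1$ (the hit has index at least $1$ and $i\le D$). Both $x$ and $x/\sqrt2$ have been removed, since $2m+1\le2D$. So $x\notin S^-$ and $x\notin\sqrt2S^-$. As $x\in S\subset\sqrt2S$ and $b(s)\le2$, at most one point of $\sqrt2S^-$ is left over $s$.
\end{proof}

The proof shows why $P/\sqrt2$ has to be removed with $P$: otherwise $P$ would still count in $\sqrt2S$.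

\emph{$N_{S'}\le1$ and $N_{\sqrt2S'}\le2$.} Let $s\in\mathbb T$. By Lemma~\ref{lem:distinct}, at most one pair $(y,j)$ with $y\in\mathcal Y'$, $j\ge0$, has position $s$.
\begin{itemize}
\item If there is no such pair, no point of $\sqrt2C'$ lies over $s$, so $N_{S'}(s)\le a(s)\le1$ and $N_{\sqrt2S'}(s)\le b(s)\le2$.
\item If the pair is controlled with $j\ge1$, Lemma~\ref{lem:room} gives $N_{S'}(s)\le0+1$ and $N_{\sqrt2S'}(s)\le1+1$.
\item If $j=0$, no point of $C'$ lies over $s$. So $N_{S'}(s)\le a(s)\le1$, and $N_{\sqrt2S'}(s)\le1+1$ by Lemma~\ref{lem:room}.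
\item Let it be a tail pair and $c=2^{-j/2}y$. Suppose some $z\in\sqrt2(S^-\setminus\mathcal R)$ with $z\ne c$ lies over $s$. Then $z\in\mathcal Z$ and $z/\sqrt2\in S^-$, so $z/\sqrt2\in\mathcal R$ (take $l=0$), a contradiction. So $c$ is the only point of $\sqrt2S'$ over $s$, and $N_{S'}(s)\le N_{\sqrt2S'}(s)\le1$.
\end{itemize}
Therefore $S'\in\mathcal S$.

\subsection{The gain}

We estimate the measures of what was removed and added.

\emph{Removal along hits.} By \eqref{eq:K}, $|S\setminus S^-|\le\sum_{l\ge0}2^{-l}|\mathcal K|=2|\mathcal K|\le1.5\,\kappa$.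

\emph{Added points.} By Lemma~\ref{lem:distinct} the sets $2^{-j/2}\mathcal Y'$ are disjoint, so $|C'|=\sum_{j\ge1}2^{-j}|\mathcal Y'|=|\mathcal Y'|$. Since $|y|\ge M=100R$ and $S\subset B_R$, only $j$ with $2^j>(M/R)^2=10^4$ contribute to $C'\cap S$. So $|C'\cap S|\le2\cdot10^{-4}|\mathcal Y'|\le0.001\,\kappa$. This is the purpose of placing $\mathcal Y$ far away: almost all of $C'$ is new.

\emph{Removal at the tail.} Let $\mathcal Z_j$ be the part of $\mathcal Z$ due to the tail points $2^{-j/2}y$, where $j\ge2D+2$ is fixed. It lies over a set of positions of measure $2^{-j}|\mathcal Y'|$, with multiplicity at most $2$ because $\mathcal Z\subset\sqrt2S$. So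
\begin{equation}\label{eq:Zj}
|\mathcal Z_j|\le2\cdot2^{-j}|\mathcal Y'|,\qquad|\mathcal Z|\le\sum_{j\ge2D+2}2\cdot2^{-j}|\mathcal Y'|=4^{-D}|\mathcal Y'|\le\kappa .
\end{equation}
As $|z|\ge\frac18$ on $\mathcal Z$ and $S\subset B_R$, only those $l$ with $2^{l-1}\le64R^2$ matter in $\mathcal R$; the sum of $2^{l-1}$ over these $l$ is at most $128R^2$. Hence, by \eqref{eq:D},
\begin{equation}\label{eq:R}
|\mathcal R|\le128R^2\,|\mathcal Z|\le128R^2\,4^{-D}|\mathcal Y'|\le256R^2\,4^{-D}\kappa\le0.001\,\kappa .
\end{equation}

Since $|S'|\ge|S|-|S\setminus S^-|-|\mathcal R|+|C'\setminus S|$, these estimates and \eqref{eq:Yprime} give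
\[
0.48\,\kappa\le-1.5\,\kappa-0.001\,\kappa+1.99\,\kappa-0.001\,\kappa\le|S'|-|S|\le|C'|\le2\kappa .
\]
As $\kappa=\varepsilon/10$, we obtain $0.8\,\varepsilon\le\varepsilon(S')\le0.952\,\varepsilon\le0.97\,\varepsilon(S_*)$; in particular $\varepsilon(S')>0$.

\subsection{Dead positions of the new set, and changed orbits}

Let $s\in G(S')$, that is, $N_{S'}(s)=0$ and $N_{\sqrt2S'}(s)=2$. No point of $C'$ lies over $s$, so the only point of $\sqrt2C'$ that can lie over $s$ is a single $y\in\mathcal Y'$; in that case $s=u(y)\in U$ and $a(s)=b(s)\le1$.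

\emph{Case $a(s)=0$.} If some $y\in\mathcal Y'$ lies over $s$, then $b(s)=0$ and $N_{\sqrt2S'}(s)\le1$, a contradiction. So both points of $\sqrt2S'$ over $s$ are in $\sqrt2S$; that is, $s\in G$.

\emph{Case $a(s)=1$.} The point $x$ of $S$ over $s$ was removed. Suppose $x=2^{-l/2}P$ with $P\in\mathcal K$ and $0\le l\le2D-1$. Then $x/\sqrt2$ was removed too, so $x\in\sqrt2S$ but $x\notin\sqrt2S^-$. If some $y\in\mathcal Y'$ lies over $s$, then $b(s)=1$, so $x$ was the only point of $\sqrt2S$ over $s$ and $N_{\sqrt2S'}(s)\le0+1$. If not, $N_{\sqrt2S'}(s)\le b(s)-1\le1$. Both are contradictions. Hence $x\in2^{-D}\mathcal K\cup\mathcal R$.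

Using \eqref{eq:K}, \eqref{eq:R} and \eqref{eq:D} we conclude
\[
\gamma(S')\le\gamma+4^{-D}|\mathcal K|+|\mathcal R|\le0.001\,\varepsilon+0.001\,\kappa+0.001\,\kappa\le0.008\,\varepsilon\le\tfrac1{100}\varepsilon(S') .
\]
This completes the proof of (i).

For (ii), note that $\kappa\le0.101\,\varepsilon(S_*)$, so
\[
|S_*\triangle S'|\le|S_*\setminus S|+|S\setminus S^-|+|\mathcal R|+|C'|\le0.01\,\varepsilon(S_*)+(1.5+0.001+2)\kappa\le\varepsilon(S_*) .
\]

For (iii), let $\mathcal B=(S_*\setminus S)\cup\mathcal K\cup\mathcal Z\cup\mathcal Y'$. The points of $S\setminus S^-$, $\mathcal R$ and $C'$ lie on orbits that meet $\mathcal K$, $\mathcal Z$ and $\mathcal Y'$, respectively; so $S_*$ and $S'$ coincide on the orbits that do not meet $\mathcal B$. On the four parts of $\mathcal B$ we have $|x|\ge\frac1{2\sqrt2}$ (Lemma~\ref{lem:clear}), $|x|\ge\frac14$ by \eqref{eq:top}, $|x|\ge\frac18$ by \eqref{eq:Z}, and $|x|\ge M\ge100$. By \eqref{eq:K}, \eqref{eq:Zj} and \eqref{eq:Yprime}, $|\mathcal B|\le0.01\,\varepsilon(S_*)+(0.75+1+2)\kappa\le\varepsilon(S_*)$.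 This proves Proposition~\ref{prop:step}. \qed

\section{Passage to the limit}\label{sec:limit}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Start with $S_0=B_{1/4}$. As seen in Section~\ref{sec:book}, $S_0\in\mathcal S$, $\gamma(S_0)=0$ and $\varepsilon(S_0)=1-\pi/16>0$. Iterating Proposition~\ref{prop:step} we obtain $S_n\in\mathcal S$ and sets $\mathcal B_n$ (for the step from $S_n$ to $S_{n+1}$) with
\[
\varepsilon_n:=\varepsilon(S_n)\le0.97^n,\qquad\sum_n|S_n\triangle S_{n+1}|\le\sum_n\varepsilon_n<\infty .
\]

Convergence in measure alone would not tell us that the limit meets almost every orbit, and up to a finite height. For this we count the changed orbits. Let $A_0=\{1\le|x|<\sqrt2\}$; every orbit meets $A_0$ exactly once. The set of $x\in A_0$ whose orbit meets $\mathcal B_n$ has measure at most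
\[
\sum_{j\in\mathbb Z}|A_0\cap2^{j/2}\mathcal B_n|=\sum_{j\in\mathbb Z}2^j\,|\{x\in\mathcal B_n:2^{j/2}x\in A_0\}|\le\int_{\mathcal B_n}\frac{2}{|x|^2}\,dx\le128\,\varepsilon_n ,
\]
because for each $x$ there is exactly one $j$ with $2^{j/2}x\in A_0$, this $j$ satisfies $2^j\le2/|x|^2$, and $|x|\ge\frac18$ on $\mathcal B_n$. This is summable. By the Borel--Cantelli lemma, for almost every orbit $o$ the set $S_n\cap o$ is eventually constant. Since each $S_n$ is nested, bounded and contains a disc about $0$, this constant set has the form $\{2^{j/2}x:j\le h\}$ with $h$ finite.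

Let $S=\liminf S_n$ be the set of points that lie in $S_n$ for all large $n$. By the preceding paragraph, up to null sets, $S\subset\sqrt2S$ and $\bigcup_k2^{k/2}S=\mathbb R^2$, and $\chi_{S_n}\to\chi_S$ a.e. Since $\sum_n|S_n\triangle S_{n+1}|<\infty$, the sequence $\chi_{S_n}$ also converges in $L^1$, necessarily to $\chi_S$. Now
\[
\|N_{S_n}-N_S\|_{L^1(\mathbb T)}\le|S_n\triangle S|,\qquad\|N_{\sqrt2S_n}-N_{\sqrt2S}\|_{L^1(\mathbb T)}\le2|S_n\triangle S| ,
\]
so $N_S\le1$ and $N_{\sqrt2S}\le2$ a.e. But $\int N_S=|S|=\lim|S_n|=1$ and $\int N_{\sqrt2S}=2|S|=2$. Hence $N_S=1$ and $N_{\sqrt2S}=2$ a.e., and \eqref{eq:scaling} holds. The second sentence of the theorem is Proposition~\ref{prop:reduction}.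
\end{proof}

\section{Which wavelet sets come from an FMRA or an MRA?}\label{sec:char}

In this section we prove Theorem~\ref{thm:char}. Write $D=D_A$ (the depth of Section~\ref{sec:step} no longer occurs); then $\widehat{D^{-1}f}(\xi)=\sqrt2\,\hat f(\sqrt2\xi)$. We write $\widehat V=\{\hat f:f\in V\}$. The \emph{fiber} of $f\in L^2(\mathbb R^2)$ at $\xi$ is the sequence $(\hat f(\xi+2\pi k))_{k\in\mathbb Z^2}$, which is in $\ell^2$ for a.e.\ $\xi$. ``Periodic'' means $2\pi\mathbb Z^2$-periodic, and $K=[0,2\pi)^2$. The idea is that, at almost every $\xi$, the fibers of the functions in a space generated by the translates of one function lie in a space of dimension at most one.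

\begin{lemma}\label{lem:fiber}
If $f$ is in the closed span of $\{T_\ell\phi:\ell\in\mathbb Z^2\}$, then for a.e.\ $\xi$ the fiber of $f$ at $\xi$ is a multiple of that of $\phi$.
\end{lemma}

\begin{proof}
For finite linear combinations this holds because $e^{-i\ell\cdot\xi}$ is periodic. If $f_n\to f$ in $L^2$, then $\int_K\sum_k|\hat f_n(\xi+2\pi k)-\hat f(\xi+2\pi k)|^2\,d\xi\to0$. So for a subsequence the fibers converge in $\ell^2$ for a.e.\ $\xi$, and the set of multiples of a vector in $\ell^2$ is closed.
\end{proof}

\begin{lemma}\label{lem:frame}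
Suppose $\sum_k|\hat\phi(\xi+2\pi k)|^2=(2\pi)^{-2}\chi_Q(\xi)$ a.e.\ with a periodic set $Q$. Let $\mathcal M$ be the space of all $f$ with $\hat f=m\hat\phi\in L^2$, $m$ periodic and measurable. Then $\mathcal M$ is closed and $\{T_\ell\phi\}$ is a normalized tight frame for $\mathcal M$.
\end{lemma}

\begin{proof}
Since $\hat\phi=0$ a.e.\ off $Q$, we may take $m=0$ off $Q$. Then $\|f\|^2=(2\pi)^{-2}\int_K|m|^2$, so $m\mapsto f$ is, up to a constant factor, an isometry of $L^2(K\cap Q)$ onto $\mathcal M$, and $\mathcal M$ is closed. Clearly $T_\ell\phi\in\mathcal M$. Moreover $\langle f,T_\ell\phi\rangle=(2\pi)^{-2}\int_Km(\xi)e^{i\ell\cdot\xi}\,d\xi$, and Parseval's identity on $K$ gives $\sum_\ell|\langle f,T_\ell\phi\rangle|^2=(2\pi)^{-4}(2\pi)^2\int_K|m|^2=\|f\|^2$.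
\end{proof}

\begin{lemma}\label{lem:ws}
Let $2\pi E$ be a wavelet set. Then $\{2^{k/2}E\}_{k\in\mathbb Z}$ partitions $\mathbb R^2$ up to null sets, $E$ tiles, and $\hat\psi=(2\pi)^{-1}\chi_{2\pi E}$ for the corresponding wavelet $\psi$. With $S=\bigcup_{k\ge1}2^{-k/2}E$ we have $|S|=1$, and $\sqrt2S=E\cup S$ is a disjoint union up to null sets.
\end{lemma}

\begin{proof}
Let $\hat\psi=c\chi_{2\pi E}$, $c>0$. For $n\ne0$ the number $0=\langle\psi,D^n\psi\rangle$ is a positive multiple of $|E\cap2^{n/2}E|$. So the dilates of $E$ are disjoint. By completeness their union is $\mathbb R^2$. Since $\widehat{D^nT_\ell\psi}$ is supported in $2^{n/2}2\pi E$, a function $f$ with $\hat f\in L^2(2\pi E)$ is orthogonal to all $D^nT_\ell\psi$ with $n\ne0$; hence $\{T_\ell\psi\}$ is an orthonormal basis of $\{f:\hat f\in L^2(2\pi E)\}$. By orthonormality of $\{T_\ell\psi\}$, the periodic function $\sum_k|\hat\psi(\xi+2\pi k)|^2$ has the Fourier coefficients of a constant and equals $(2\pi)^{-2}$ a.e. So $c^2N_E=(2\pi)^{-2}$, and $N_E$ is a.e.\ a constant positive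 integer.

Suppose $N_E\ge2$. Let $F\subset E$ contain exactly one point over a.e.\ position. The function with Fourier transform $\chi_{2\pi F}$ is in the closed span of $\{T_\ell\psi\}$, but a.e.\ fiber of it has exactly one nonzero entry while a.e.\ fiber of $\psi$ has at least two. This contradicts Lemma~\ref{lem:fiber}. So $N_E=1$, $|E|=1$ and $c=(2\pi)^{-1}$. The rest follows: $|S|=\sum_{k\ge1}2^{-k}=1$ and $\sqrt2S=\bigcup_{k\ge0}2^{-k/2}E$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:char}(a), necessity]
Let $\{V_j\}$ be an FMRA with $\psi\in V_{-1}\ominus V_0$. By (4), $V_0$ is the closed span of $\{T_\ell\phi\}$, and so it is invariant under all $T_\ell$. For $k\ge1$ we have $D^{-k}\psi\in D^{-k}V_{-1}=V_{k-1}\subset V_0$. So $\chi_{2^{-k/2}2\pi E}\in\widehat{V_0}$. For different $k$ these functions have disjoint supports. By Lemma~\ref{lem:fiber} their fibers at $\xi$ are multiples of one vector, and nonzero multiples have equal supports; so for a.e.\ $\xi$ at most one of them has a nonzero fiber. This means that the sets $2^{-k/2}E+\mathbb Z^2$,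 $k\ge1$, are pairwise a.e.\ disjoint.

Now let $k\ge2$ and $F=2^{-k/2}2\pi E$. Since $D^{-(k-1)}\psi\in V_{k-2}\subset V_0$ and $V_0$ is translation invariant, $D^{-1}T_\ell D^{-(k-1)}\psi\in V_1\subset V_0$; that is, $e^{-i\sqrt2\ell\cdot\xi}\chi_F\in\widehat{V_0}$ for all $\ell\in\mathbb Z^2$. Suppose that for some $n\in\mathbb Z^2\setminus\{0\}$ both $\xi$ and $\xi+2\pi n$ are in $F$ for a set of $\xi$ of positive measure. By Lemma~\ref{lem:fiber}, for a.e.\ such $\xi$ the fibers of $e^{-i\sqrt2\ell\cdot\xi}\chi_F$ and $\chi_F$ are proportional, so $e^{-i\sqrt2\ell\cdot\xi}=e^{-i\sqrt2\ell\cdot(\xi+2\pi n)}$, and $\sqrt2\,\ell\cdot n\in\mathbb Z$ for all $\ell$. For $\ell=n$ this is impossible. So $2^{-k/2}E$ packs for every $k\ge2$.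

Both facts together show that $2^{-1/2}S=\bigcup_{k\ge2}2^{-k/2}E$ packs and that $2^{-1/2}S+\mathbb Z^2$ is a.e.\ disjoint from $2^{-1/2}E+\mathbb Z^2$.
\end{proof}

The second argument does not apply to $k=1$: it uses $D^{-(k-1)}\psi\in V_0$, and $\psi\notin V_0$. Accordingly $2^{-1/2}E$ need not pack, and on $2\pi2^{-1/2}E$ the space $\widehat{V_0}$ built next consists only of periodic multiples of one function.

\begin{proof}[Proof of Theorem~\ref{thm:char}(a), sufficiency]
Put $E_1=2^{-1/2}E$ and $S_1=2^{-1/2}S$; by Lemma~\ref{lem:ws}, $S=E_1\cup S_1$, a disjoint union. Define $V_0$ by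
\[
\widehat{V_0}=\{m\chi_{2\pi E_1}+g:\ m\text{ periodic},\ m\chi_{2\pi E_1}\in L^2,\ g\in L^2(2\pi S_1)\},
\]
and $V_j=D^{-j}V_0$. Let $\hat\phi=(2\pi)^{-1}$ on $2\pi S_1$, $\hat\phi(\xi)=(2\pi)^{-1}N_{E_1}(\xi/2\pi)^{-1/2}$ on $2\pi E_1$ (where $N_{E_1}$ is finite a.e.\ because $|E_1|<\infty$), and $\hat\phi=0$ elsewhere.

By hypothesis, a.e.\ class modulo $\mathbb Z^2$ either meets $S_1$ in exactly one point and not $E_1$, or meets $E_1$ and not $S_1$, or meets neither. In these cases $\sum_k|\hat\phi(\xi+2\pi k)|^2$ is $(2\pi)^{-2}$, $(2\pi)^{-2}$ and $0$, respectively, so Lemma~\ref{lem:frame} applies to $\phi$. Moreover $V_0=\mathcal M$. Indeed, since $S_1$ packs, every function on $2\pi S_1$ is the restriction of a periodic one; on $2\pi E_1$ the periodic factor $N_{E_1}(\xi/2\pi)^{-1/2}$ can be absorbed in $m$; and the two parts can be chosen independently, because they concern disjoint sets of classes. So $V_0$ is closed and $\{T_\ell\phi\}$ is a normalized tight frame for it.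

We have $\widehat{V_0}\subset L^2(2\pi(E_1\cup S_1))=L^2(2\pi S)$. The space $\widehat{V_{-1}}$ consists of the functions $m(\xi/\sqrt2)\chi_{2\pi E}(\xi)+g(\xi)$ in $L^2$ with $m$ periodic and $g\in L^2(2\pi S)$. Therefore $\widehat{V_0}\subset L^2(2\pi S)\subset\widehat{V_{-1}}$, and by dilation $V_j\subset V_{j-1}$ for all $j$. From $\widehat{V_j}\subset L^2(2^{-j/2}2\pi S)$ we get $\bigcap_jV_j=\{0\}$. From $\widehat{V_{-n}}\supset L^2(2^{(n-1)/2}2\pi S)$ and $\bigcup_n2^{n/2}S=\mathbb R^2$ a.e.\ we get that $\bigcup_jV_j$ is dense. So $\{V_j\}$ is an FMRA. Finally $\hat\psi=(2\pi)^{-1}\chi_{2\pi E}\in\widehat{V_{-1}}$ (take $m$ constant and $g=0$), and $\hat\psi$ is orthogonal to $L^2(2\pi S)\supset\widehat{V_0}$.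
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:char}(b)]
Suppose $S$ tiles. By Lemma~\ref{lem:ws}, up to null sets $S\subset\sqrt2S$, $\sqrt2S\setminus S=E$, $N_{\sqrt2S}=N_E+N_S=2$ and $\bigcup_k2^{k/2}S=\mathbb R^2$. So Proposition~\ref{prop:reduction} applies, and $2\pi E$ is an MRA wavelet set.

Conversely, let $\{V_j\}$ be an MRA with $\psi\in V_{-1}\ominus V_0$. As $T_\ell V_0=V_0$, we have $T_\ell\psi\perp V_0$. For $n\ge0$ this gives $D^nT_\ell\psi\perp D^nV_0=V_{-n}\supset V_0$. Since $\psi$ is a wavelet, $V_0$ is contained in the closed span of the $D^nT_\ell\psi$ with $n<0$; hence $\widehat{V_0}\subset L^2(2\pi S)$. On the other hand orthonormality of $\{T_\ell\phi\}$ gives $\sum_k|\hat\phi(\xi+2\pi k)|^2=(2\pi)^{-2}$ a.e., so a.e.\ fiber of $\phi$ is nonzero. As $\hat\phi$ vanishes off $2\pi S$, $N_S\ge1$ a.e. Since $|S|=1$, it follows that $N_S=1$ a.e.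
\end{proof}

\begin{thebibliography}{1}
\bibitem{FW} \emph{On Frame Wavelet Sets and Some Related Topics},
\url{https://math.uncc.edu/sites/math.uncc.edu/files/fields/preprint_archive/paper/2006_01_0.pdf}.
\end{thebibliography}

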